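\title{Solvable poly-context-free groups are virtually abelian}

\begin{abstract}
A finitely generated group is poly-context-free if its word problem is an intersection of finitely many context-free languages. We prove that a finitely generated solvable group is poly-context-free if and only if it is virtually abelian, and that the word problem of a finitely generated virtually solvable group is an intersection of $k$ context-free languages if and only if the group is virtually $\mathbb{Z}^r$ with $r\le k$. A finitely generated solvable group that is not polycyclic contains elements $a,t$ whose conjugates $t^iat^{-i}$ behave like the powers of an element of infinite multiplicative order in a field. We substitute these conjugates into suitable laws and count, with the Ginsburg--Spanier theorem, how many linear equations one context-free language can impose on the exponents of $t$.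
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group generated by a finite set $X$. The \emph{word problem} of $G$ with respect to $X$ is the language
\[
W(G,X)=\{w\in (X\cup X^{-1})^*\mid w=_G 1\}
\]
of all words that represent the identity. One way to measure the complexity of $G$ is to ask what kind of machine recognizes this language. A language is \emph{context-free} if it is accepted by a pushdown automaton, a finite-state device with one stack. For $k\ge1$, a language is \emph{$k$-$\mathcal{CF}$} if it is an intersection of $k$ context-free languages, and \emph{poly-$\mathcal{CF}$} if it is $k$-$\mathcal{CF}$ for some $k$. A finitely generated group is called $k$-$\mathcal{CF}$ or poly-$\mathcal{CF}$ if its word problem is; this does not depend on the finite generating set. Thus $G$ is $k$-$\mathcal{CF}$ if $k$ pushdown automata, each reading the input on its own and unable to communicate with the others, all accept exactly when the input represents the identity.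

The word problem of a free group is context-free: push each letter, unless it is inverse to the top symbol of the stack, in which case pop, and accept if the stack is empty at the end. A word in the generators of a product $F_1\times\dots\times F_k$ of free groups represents the identity if and only if, for each $i$, its subword of letters from $F_i$ does, and each of these conditions is checked by one stack. This is the first of the following known facts, which we use without further proof.
\begin{enumerate}
\item[(F1)] A direct product of $k$ free groups is $k$-$\mathcal{CF}$.
\item[(F2)] For every $k$, the class of $k$-$\mathcal{CF}$ groups is closed under taking finitely generated subgroups and finite-index overgroups.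
\item[(F3)] A finitely generated nilpotent or polycyclic group that is not virtually abelian is not poly-$\mathcal{CF}$.
\item[(F4)] The group $\mathbb{Z}^{k+1}$ is not $k$-$\mathcal{CF}$; the groups $\mathbb{Z}\wr\mathbb{Z}$ and $C_p\wr\mathbb{Z}$ ($p>1$) are not poly-$\mathcal{CF}$.
\end{enumerate}

Which solvable groups are poly-$\mathcal{CF}$? Facts (F1) and (F2) produce the groups with a finite-index subgroup $H$ that is finitely generated and embeds in a product of free groups. If such a group is solvable, each projection of $H$ is a solvable subgroup of a free group, hence cyclic, so $H$ is abelian. The constructions at hand therefore give only virtually abelian solvable groups, and (F3) and (F4) exclude the first candidates beyond them. The resulting guess is posed as a conjecture in \cite{talk}. We prove it.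

\begin{theorem}\label{thm:A}
A finitely generated solvable group is poly-$\mathcal{CF}$ if and only if it is virtually abelian.
\end{theorem}

The number of languages needed can be read off from the rank.

\begin{theorem}\label{thm:B}
Let $k\ge1$. A finitely generated virtually solvable group is $k$-$\mathcal{CF}$ if and only if it has a finite-index subgroup isomorphic to $\mathbb{Z}^r$ for some $r\le k$. In particular, a finitely generated virtually solvable group is poly-$\mathcal{CF}$ if and only if it is virtually abelian.
\end{theorem}

By (F3), what has to be shown is that a solvable poly-$\mathcal{CF}$ group is polycyclic. The obstruction that we find in the other solvable groups is the following configuration.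

\begin{definition}\label{def:pair}
Let $a,t$ be elements of a group $G$ and let $N=\langle t^iat^{-i} : i\in\mathbb{Z}\rangle$. We call $(a,t)$ an \emph{affine pair} if there are a field $K$, an element $\theta\in K^*$ that is not a root of unity, and a homomorphism $\varphi\colon N\to(K,+)$ with $\varphi(t^iat^{-i})=\theta^i$ for all $i\in\mathbb{Z}$. The group $N$ is the \emph{base} of the pair.
\end{definition}

Let $\mathfrak{X}$ be the class of groups that have a finite subnormal series in which every factor is abelian or has finite exponent. It is closed under subgroups (intersect the series with the subgroup), and it contains every virtually solvable group, since such a group has a solvable normal subgroup with finite quotient.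

\begin{theorem}\label{thm:C}
A finitely generated group that contains an affine pair with base in $\mathfrak{X}$ is not poly-$\mathcal{CF}$.
\end{theorem}

\begin{corollary}\label{cor:D}
Let $G$ be a finitely generated poly-$\mathcal{CF}$ group, and let $M\trianglelefteq G$ with $M\in\mathfrak{X}$ and $G/M$ virtually polycyclic. Then $M/M'$ is a finitely generated abelian group, and every $t\in G$ acts by conjugation on $M/M'\otimes\mathbb{C}$ with all eigenvalues roots of unity.
\end{corollary}

Here $M'=[M,M]$. Theorem~\ref{thm:A} follows by applying the corollary to the terms of the derived series one after another.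

The proof of Theorem~\ref{thm:C} is a dimension count. We fix a pattern of $\ell$ letters $a^{\pm1}$ separated by $\ell+1$ powers of $t$ and study the set $S\subseteq\mathbb{N}^{\ell+1}$ of exponent vectors for which the word represents the identity. We do not know $S$, but we can bound it from both sides. If the pattern comes from a law $u$ of the base, $S$ contains many integer points of an explicit subspace $V$. The homomorphism $\varphi$ imposes an exponential equation on $S$, which forces about $\ell/2$ independent linear equations on the direction of a generic ray in $S$. On the other hand, a theorem of Ginsburg and Spanier limits the number of such equations that one context-free language can enforce to $\nu(u)+1$, where $\nu(u)$ is a combinatorial invariant of $u$. It remains to find laws $u$ with $\nu(u)$ small compared with their length $\ell$. Section~\ref{sec:example} carries this out by hand for $\mathbb{Z}\wr\mathbb{Z}$.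

\section{Context-free languages and stratified sets}\label{sec:cf}

Throughout, $\mathbb{N}=\{0,1,2,\dots\}$, and the coordinates of $\mathbb{R}^{\ell+1}$ are indexed by $0,1,\dots,\ell$. We use two closure properties of context-free languages. The intersection of a context-free language with a regular language is context-free. The image of a context-free language under a gsm mapping is context-free; a \emph{gsm} (generalized sequential machine) is a finite-state machine that reads its input letter by letter and, depending on its state and the letter read, writes a possibly empty word and changes state.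

A \emph{linear set} in $\mathbb{N}^{\ell+1}$ is a set
\[
c+\mathbb{N}P=\Bigl\{c+\sum_{p\in P}\alpha_pp \;:\; \alpha_p\in\mathbb{N}\Bigr\}
\]
with $c\in\mathbb{N}^{\ell+1}$ and $P\subset\mathbb{N}^{\ell+1}\setminus\{0\}$ finite; the elements of $P$ are its \emph{periods}. The set $P$ is \emph{stratified} if every $p\in P$ has at most two nonzero coordinates and there are no indices $i<j<h<l$ and periods $p,p'\in P$ with $p_ip'_jp_hp'_l\ne0$. A subset of a stratified set is stratified. A \emph{stratified semilinear set} is a finite union of linear sets, each with a stratified set of periods.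

\begin{theorem}[Ginsburg--Spanier \cite{GS}, {\cite[Theorem 5.4.2]{Ginsburg}}]\label{thm:GS}
Let $z_0,\dots,z_\ell$ be distinct letters. If $L\subseteq z_0^*z_1^*\cdots z_\ell^*$ is context-free, then $\{(g_0,\dots,g_\ell) : z_0^{g_0}\cdots z_\ell^{g_\ell}\in L\}$ is a stratified semilinear set.
\end{theorem}

A period with support $\{i,h\}$ should be thought of as symbols pushed while reading $z_i$ and popped while reading $z_h$; a stack forces such pairs to be nested like parentheses. For example, the context-free language $\{z_0^mz_1^nz_2^nz_3^m\}$ has the nested periods $(1,0,0,1)$ and $(0,1,1,0)$. The language $\{z_0^mz_1^nz_2^mz_3^n\}$ is an intersection of two context-free languages, one for each exponent, but is not context-free: a period would have the form $(m,n,m,n)$ with $m=0$ or $n=0$, a stratified set cannot contain both kinds, and so finitely many linear sets cannot cover all points $(m,m,m,m)$.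

We measure a stratified set by the linear equations that its periods satisfy. We identify $\mu\in\mathbb{R}^{\ell+1}$ with the functional $g\mapsto\mu\cdot g=\sum_j\mu_jg_j$, write $\operatorname{supp}\mu=\{j:\mu_j\ne0\}$, and let $P^\perp$ be the space of all $\mu$ that vanish on $P$, so that $\dim P^\perp=\operatorname{codim}\operatorname{span}P$. Disjoint sets $A,B\subset\mathbb{Z}$ \emph{cross} if there are $a,a'\in A$ and $b,b'\in B$ with $a<b<a'<b'$ or $b<a<b'<a'$. Subsets of non-crossing sets are non-crossing.

\begin{lemma}\label{lem:perp}
If $P\subset\mathbb{N}^{\ell+1}\setminus\{0\}$ is finite and stratified, then $P^\perp$ has a basis whose elements have pairwise disjoint, pairwise non-crossing supports.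
\end{lemma}

\begin{proof}
Let $\Gamma$ be the graph on $\{0,\dots,\ell\}$ with an edge $\{j,j'\}$ for each $p\in P$ whose support is $\{j,j'\}$. Every period is supported in one component of $\Gamma$. Hence $\mu\in P^\perp$ if and only if, for each component $C$, the vector that agrees with $\mu$ on $C$ and vanishes elsewhere lies in $P^\perp$. So $P^\perp$ is the direct sum of the spaces $P^\perp_C=\{\mu\in P^\perp:\operatorname{supp}\mu\subseteq C\}$. If $\mu$ vanishes on a period with nonzero coordinates $\alpha$ at $j$ and $\beta$ at $j'$, then $\mu_{j'}=-(\alpha/\beta)\mu_j$. Since $C$ is connected, an element of $P^\perp_C$ is determined by any one of its coordinates in $C$. Thus $\dim P^\perp_C\le1$, and a nonzero element of $P_C^\perp$ has support exactly $C$. Choosing one such element for each $C$ with $P^\perp_C\neq0$ gives a basis whose supports are distinct components.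

It remains to show that distinct components $C,D$ do not cross. Suppose $a<b<a'<b'$ with $a,a'\in C$ and $b,b'\in D$. A path in $\Gamma$ from $a'$ to $a$ stays in $C$, so it avoids $b$ and $b'$. It starts in the open interval $(b,b')$ and ends outside $[b,b']$, so it has an edge $\{c,c'\}$ with $c\in(b,b')$ and $c'\notin[b,b']$. Exactly one of $b,b'$ lies strictly between $c$ and $c'$. A path from $b$ to $b'$ stays in $D$ and avoids $c,c'$, so it has an edge $\{e,e'\}$ with $e$ strictly between $c$ and $c'$ and with $e'$ outside the closed interval that they bound. The four indices then alternate between the two edges, and the two corresponding periods violate stratification.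
\end{proof}

\section{Affine pairs}\label{sec:pairs}

The name comes from the basic example. Let $K$ be a field, let $\theta\in K^*$ not be a root of unity, and consider the affine maps $x\mapsto x+1$ and $x\mapsto\theta x$ of $K$. If $a,t\in G$ and $\langle a,t\rangle$ has a homomorphism to the affine group of $K$ that sends $a$ to the first map and $t$ to the second, then $t^iat^{-i}$ is sent to $x\mapsto\theta^i(\theta^{-i}x+1)=x+\theta^i$. So $N$ is sent to translations, and $(a,t)$ is an affine pair with $\varphi$ the translation vector.

In the group generated by the two maps themselves, $\varphi$ is injective and $N$ is the additive subgroup of $K$ generated by the $\theta^i$. For $K=\mathbb{Q}(T)$ and $\theta=T$ this group is $\mathbb{Z}[T^{\pm1}]\rtimes\mathbb{Z}=\mathbb{Z}\wr\mathbb{Z}$; for $K=\mathbb{F}_p(T)$ with $p$ prime it is $C_p\wr\mathbb{Z}$; for $K=\mathbb{Q}$ and $\theta=2$ it is $\mathbb{Z}[1/2]\rtimes\mathbb{Z}$.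

Neither hypothesis of Theorem~\ref{thm:C} can be dropped. The free group on $a,t$ maps to each of these groups, so $(a,t)$ is an affine pair in it, and it is $1$-$\mathcal{CF}$; some condition on the base is needed. In $\mathbb{Z}^2=\langle a,t\rangle$ all conditions of Definition~\ref{def:pair} but one hold with $K=\mathbb{Q}$, $\theta=1$ and $\varphi(a^j)=j$, and this group is $2$-$\mathcal{CF}$.

An affine pair turns a relation between $a$ and $t$ into an equation in $K$. Think of $t$ as moving a cursor along $\mathbb{Z}$ and of $a^{\pm1}$ as depositing $\pm\theta^{\pi}$ when the cursor is at position $\pi$.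

\begin{lemma}\label{lem:relation}
Let $(a,t)$ be an affine pair, let $f_0,\dots,f_\ell\in\mathbb{Z}$ and $\epsilon_1,\dots,\epsilon_\ell\in\{\pm1\}$, and put $\pi_j=f_0+\dots+f_{j-1}$ for $1\le j\le\ell+1$. If $t^{f_0}a^{\epsilon_1}t^{f_1}\cdots a^{\epsilon_\ell}t^{f_\ell}=1$, then
\[
\pi_{\ell+1}=0\qquad\text{and}\qquad\sum_{j=1}^\ell\epsilon_j\theta^{\pi_j}=0 .
\]
If $\varphi$ is injective, the converse holds.
\end{lemma}

\begin{proof}
With $s=\pi_{\ell+1}$ we have
\begin{equation}\label{eq:collect}
t^{f_0}a^{\epsilon_1}t^{f_1}\cdots a^{\epsilon_\ell}t^{f_\ell}=\prod_{j=1}^\ell\bigl(t^{\pi_j}a^{\epsilon_j}t^{-\pi_j}\bigr)\cdot t^{s}.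
\end{equation}
If this is $1$, then $t^s\in N$, so $\theta^s=\varphi(t^sat^{-s})=\varphi(t^s)+\varphi(a)-\varphi(t^s)=1$. As $\theta$ is not a root of unity, $s=0$, and applying $\varphi$ to \eqref{eq:collect} gives the second equation. Conversely, if both equations hold, the element \eqref{eq:collect} lies in $\ker\varphi$.
\end{proof}

\section{The idea in $\mathbb{Z}\wr\mathbb{Z}$}\label{sec:example}

Take $G=\mathbb{Z}\wr\mathbb{Z}$ with $\theta=T$, fix $q\ge2$, and for $g\in\mathbb{N}^{2q+1}$ consider the word
\[
\omega(g)=t^{g_0}\,a\,t^{g_1}\,a\cdots t^{g_{q-1}}\,a\;t^{-g_q}\;a^{-1}t^{g_{q+1}}a^{-1}\cdots t^{g_{2q-1}}a^{-1}\,t^{-g_{2q}} .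
\]
The cursor moves right and deposits at positions $\pi_1\le\dots\le\pi_q$, moves left, moves right again and withdraws at positions $\pi_{q+1}\le\dots\le\pi_{2q}$, and moves left. By Lemma~\ref{lem:relation}, $\omega(g)=1$ if and only if $\pi_{2q+1}=0$ and $\sum_{j=1}^qT^{\pi_j}=\sum_{j=1}^qT^{\pi_{q+j}}$. The second condition says that two nondecreasing sequences agree as multisets, that is, $\pi_{q+j}=\pi_j$ for all $j$. Therefore $S=\{g:\omega(g)=1\}$ equals $V\cap\mathbb{N}^{2q+1}$, where $V\subset\mathbb{R}^{2q+1}$ is defined by the $q+1$ independent equations
\begin{equation}\label{eq:V}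
g_{q+j}=g_j\ \ (1\le j\le q-1),\qquad g_q=g_1+\dots+g_{q-1},\qquad g_{2q}=g_0+\dots+g_{q-1}.
\end{equation}

Suppose $G$ is $k$-$\mathcal{CF}$. Theorem~\ref{thm:GS} gives $S=S_1\cap\dots\cap S_k$ with each $S_\kappa$ stratified semilinear. We know nothing about an individual $S_\kappa$ except that it contains $S$. This suffices to find in each $S_\kappa$ a linear set and a stratified set $P_\kappa$ of its periods with $V\subseteq\operatorname{span}P_\kappa$, in such a way that $S$ contains rays whose directions avoid any given finite set of hyperplanes of $U=\bigcap_\kappa\operatorname{span}P_\kappa$ (Lemma~\ref{lem:rays}). The direction of a ray in $S$ lies in $V$, so each equation in \eqref{eq:V} holds on all of $U$, and $U=V$ has codimension $q+1$.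

We claim that $\operatorname{span}P$ has codimension at most $2$ whenever $P$ is stratified and $V\subseteq\operatorname{span}P$. Then $q+1\le2k$, which fails for large $q$. To prove the claim, note that $P^\perp\subseteq V^\perp$. On $V$ the coordinates $g_0,\dots,g_{q-1}$ are free, and substituting \eqref{eq:V} into $\mu\cdot g=0$ shows that $\mu\in V^\perp$ if and only if
\[
\mu_0+\mu_{2q}=0,\qquad \mu_j+\mu_{q+j}+\mu_q+\mu_{2q}=0\quad(1\le j\le q-1).
\]
Take the basis of $P^\perp$ from Lemma~\ref{lem:perp}. By disjointness, at most one element has $\mu_{2q}\ne0$. Every other element has $\mu_0=\mu_{2q}=0$ and is of one of two types. If $\mu_q\ne0$, its support meets every pair $\{j,q+j\}$; if $\mu_q=0$, its support is a nonempty union of such pairs. Two supports of the first type share $q$. Supports of different types meet. Two disjoint supports of the second type cross, because $j<j'<q+j<q+j'$ for $1\le j<j'\le q-1$. So there is at most one other element, which proves the claim. The bound $2$ is natural: for $q=3$ one stack can check both $g_6=g_0+g_1+g_2$ and $g_3=g_4+g_5$, the second check being nested inside the first.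

Three things change in general. First, $S$ need not lie in $V$. For $\theta=2$ and $q=3$ the identity $2+2+2=1+1+4$ gives the point $g=(1,0,0,1,0,2,2)$ of $S$, with $g_5\ne g_2$. A Vandermonde argument along rays removes such coincidences (Section~\ref{sec:inequality}). Second, the inclusion $V\cap\mathbb{N}^{2q+1}\subseteq S$ holds because $x_1\cdots x_qx_1^{-1}\cdots x_q^{-1}$ is a law of the abelian group $N$. For other bases we need other laws (Section~\ref{sec:laws}) and a replacement for the case analysis above (Section~\ref{sec:graph}). Third, the affine pair has to be found (Section~\ref{sec:finding}).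

\section{The step graph of a word}\label{sec:graph}

A \emph{word} is a nonempty formal product $u=x_{i(1)}^{\epsilon_1}\cdots x_{i(\ell)}^{\epsilon_\ell}$ with $\epsilon_j=\pm1$ in variables $x_1,x_2,\dots$; its length is $|u|=\ell$. A \emph{value} of $u$ in a group $N$ is the result of substituting elements of $N$ for the variables, and $u$ is a \emph{law} of $N$ if all its values are $1$. After renaming variables we assume that $i(1),\dots,i(\ell)$ take exactly the values $1,\dots,m$, called \emph{labels}, and we put $i(0)=i(\ell+1)=0$. The word $u$ is \emph{clean} if $i(j)\ne i(j+1)$ for $1\le j<\ell$.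

Let $u$ be clean. Substituting $x_i=t^{n_i}at^{-n_i}$ and putting $n_0=0$ gives
\begin{equation}\label{eq:subst}
\prod_{j=1}^{\ell}t^{n_{i(j)}}a^{\epsilon_j}t^{-n_{i(j)}}=t^{n_{i(1)}-n_{i(0)}}a^{\epsilon_1}t^{n_{i(2)}-n_{i(1)}}\cdots a^{\epsilon_\ell}t^{n_{i(\ell+1)}-n_{i(\ell)}} .
\end{equation}
Theorem~\ref{thm:GS} needs each block to be a power of a single letter, $t$ or $t^{-1}$, so we restrict to $0<n_1<\dots<n_m$, which fixes the sign of each exponent. Let $\sigma_j=\operatorname{sign}(i(j+1)-i(j))$ for $0\le j\le\ell$; since $u$ is clean, $\sigma_j=\pm1$. Define
\[
\gamma\colon\mathbb{R}^m\to\mathbb{R}^{\ell+1},\qquad\gamma(n)_j=\sigma_j\,(n_{i(j+1)}-n_{i(j)}),\qquad V=\gamma(\mathbb{R}^m).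
\]
If $0<n_1<\dots<n_m$ are integers, then $\gamma(n)\in\mathbb{N}^{\ell+1}$ lists the absolute values of the exponents of $t$ in \eqref{eq:subst}.

To see which equations hold on $V$, collect the coefficient of $n_v$ in $\mu\cdot\gamma(n)$: we have $\mu\in V^\perp$ if and only if
\begin{equation}\label{eq:kirchhoff}
\sum_{j:\,i(j+1)=v}\mu_j\sigma_j-\sum_{j:\,i(j)=v}\mu_j\sigma_j=0\qquad(1\le v\le m).
\end{equation}
This is Kirchhoff's law for a flow on a graph, which we now name. The \emph{step graph} $\Delta_u$ is the multigraph with vertices $0,1,\dots,m$ and edges $0,1,\dots,\ell$, called \emph{steps}, where step $j$ joins $i(j)$ to $i(j+1)$. It has no loops because $u$ is clean. The steps $1,\dots,\ell-1$ are \emph{inner}. A \emph{cycle} is the edge set of a simple cycle of $\Delta_u$, regarded as a subset of $\{0,\dots,\ell\}$; two parallel edges form a cycle.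

\begin{definition}\label{def:nu}
For a clean word $u$, let $\nu(u)$ be the largest number of pairwise disjoint, pairwise non-crossing cycles of $\Delta_u$ that consist of inner steps.
\end{definition}

Renaming the variables does not change $\nu(u)$. The formal inverse $u^{-1}$ is clean and $\nu(u^{-1})=\nu(u)$, because step $j$ of $u^{-1}$ joins the same labels as step $\ell-j$ of $u$ and an order-reversing bijection preserves crossing.

\begin{example}\label{ex:nu}
For $u=x_1\cdots x_q$ the inner steps form a path, so $\nu(u)=0$. For $u=x_1\cdots x_qx_1^{-1}\cdots x_q^{-1}$ with $q\ge2$, the space $V$ is given by \eqref{eq:V}, and the inner steps form a $q$-gon in which all sides but step $q$ are doubled (Figure~\ref{fig:graph}). The inner cycles are the pairs $\{j,q+j\}$, any two of which cross, and the cycles that contain $q$ and one step from each pair. So $\nu(u)=1$.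
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[circle,draw,inner sep=2pt] (v0) at (0,0) {$0$};
\node[circle,draw,inner sep=2pt] (v1) at (2,0) {$1$};
\node[circle,draw,inner sep=2pt] (v2) at (4,0) {$2$};
\node[circle,draw,inner sep=2pt] (v3) at (6,0) {$3$};
\draw (v0) -- node[above] {\small 0} (v1);
\draw (v1) to[bend left=30] node[above] {\small 1} (v2);
\draw (v1) to[bend right=30] node[below] {\small 4} (v2);
\draw (v2) to[bend left=30] node[above] {\small 2} (v3);
\draw (v2) to[bend right=30] node[below] {\small 5} (v3);
\draw (v1) to[bend left=70] node[above] {\small 3} (v3);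
\draw (v0) to[bend right=55] node[below] {\small 6} (v3);
\end{tikzpicture}
\caption{The step graph of $x_1x_2x_3x_1^{-1}x_2^{-1}x_3^{-1}$. Vertices are the labels; the edges $0,\dots,6$ are the steps of the closed walk $0,1,2,3,1,2,3,0$. The cycles $\{1,4\}$ and $\{2,5\}$ are disjoint but cross, since $1<2<4<5$.}
\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:codim}
Let $u$ be clean and let $P\subset\mathbb{N}^{\ell+1}\setminus\{0\}$ be finite and stratified with $V\subseteq\operatorname{span}P$. Then $\operatorname{codim}\operatorname{span}P\le\nu(u)+1$.
\end{lemma}

\begin{proof}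
The support of a nonzero $\mu\in V^\perp$ contains a cycle. Otherwise the steps in $\operatorname{supp}\mu$ form a nonempty forest without loops. Such a forest has at least two vertices of degree one, so it has one, $v$, different from $0$, and then \eqref{eq:kirchhoff} for $v$ has exactly one nonzero term, which is absurd.

Since $P^\perp\subseteq V^\perp$, we can choose a cycle in the support of each element of the basis given by Lemma~\ref{lem:perp}. This yields $\operatorname{codim}\operatorname{span}P$ pairwise disjoint, pairwise non-crossing cycles. The only steps at the vertex $0$ are $0$ and $\ell$, so a cycle that contains one of them contains both, and at most one chosen cycle does. The others consist of inner steps and number at most $\nu(u)$.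
\end{proof}

\section{Rays and the main inequality}\label{sec:inequality}

Lemma~\ref{lem:codim} concerns one stratified set whose span contains $V$, whereas Theorem~\ref{thm:GS} provides finite unions of linear sets that together contain certain points of $V$. To pass from one to the other we follow the curve $(s,s^2,\dots,s^m)$: no nonzero functional is constant on infinitely many of its points, so a linear set that contains infinitely many of them has enough periods to span $V$.

\begin{lemma}\label{lem:rays}
Let $u$ be clean, let $S_1,\dots,S_k\subseteq\mathbb{N}^{\ell+1}$ be stratified semilinear sets, and let $S=S_1\cap\dots\cap S_k$. Suppose that $\gamma(n)\in S$ for all integers $0<n_1<\dots<n_m$. Then there is a subspace $U\supseteq V$ of $\mathbb{R}^{\ell+1}$ with $\operatorname{codim}U\le k(\nu(u)+1)$ and the following property: for every finite set $\Phi$ of nonzero linear functionals on $U$ there are $x_0\in S$ and $z\in U\cap\mathbb{Z}^{\ell+1}$ such that $x_0+\lambda z\in S$ for all $\lambda\in\mathbb{N}$ and $\psi(z)\ne0$ for all $\psi\in\Phi$.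
\end{lemma}

\begin{proof}
Let $x(s)=\gamma(s,s^2,\dots,s^m)\in V$. For integers $s\ge2$ we have $x(s)\in S$. By the pigeonhole principle there are an infinite set $I$ of such integers and, for each $\kappa$, one of the linear sets $c_\kappa+\mathbb{N}P_\kappa$ that make up $S_\kappa$, with
\[
x(s)=c_\kappa+\sum_{p\in P_\kappa}\alpha_{\kappa,p}(s)\,p,\qquad\alpha_{\kappa,p}(s)\in\mathbb{N},\qquad\text{for all } s\in I.
\]
Every sequence of natural numbers has a constant or a strictly increasing subsequence. Shrinking $I$ finitely many times, we may assume that each $\alpha_{\kappa,p}$ is constant or strictly increasing on $I$. Let $P^+_\kappa\subseteq P_\kappa$ be the set of periods of the second kind, and let $U_\kappa=\operatorname{span}P_\kappa^+$.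

If $\mu$ vanishes on $P_\kappa^+$, then $\mu\cdot x(s)$ is constant on $I$. But $\mu\cdot x(s)=\sum_{i=1}^m\beta_is^i$, where $\beta_i$ is the value of $\mu$ on the image under $\gamma$ of the $i$-th basis vector. A polynomial that is constant on an infinite set is constant, so all $\beta_i$ vanish and $\mu\in V^\perp$. Hence $V\subseteq U_\kappa$, and $\operatorname{codim}U_\kappa\le\nu(u)+1$ by Lemma~\ref{lem:codim}. Put $U=\bigcap_\kappa U_\kappa$; it contains $V$ and has codimension at most $k(\nu(u)+1)$.

Let $\Phi$ be given. The differences $x(s)-x(s')$ with $s>s'$ in $I$ are directions of rays in $S$, but they lie in $V$, which may be contained in the kernel of some $\psi\in\Phi$; we perturb them inside $U$. Each $U_\kappa$ is spanned by integer vectors, so $U$ is defined by rational equations and has a basis of rational vectors. A rational vector in $U_\kappa$ is a rational combination of $P_\kappa^+$, so after clearing denominators we have a basis $u_1,\dots,u_D$ of $U$ inside $\bigcap_\kappa\mathbb{Z}P^+_\kappa$. For $\psi\in\Phi$ the polynomial $\psi(\sum_hb^{h-1}u_h)$ in $b$ is nonzero. Choosing an integer $b$ that is a root of none of these, we get $v\in U$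 with $\psi(v)\ne0$ for all $\psi\in\Phi$ and $v=\sum_{p\in P_\kappa^+}\beta_{\kappa,p}p$ with $\beta_{\kappa,p}\in\mathbb{Z}$ for every $\kappa$.

Fix $s_0\in I$, and put $x_0=x(s_0)$ and $z(s)=x(s)-x(s_0)+v\in U$. For $\psi\in\Phi$, $\psi(z(s))$ is a polynomial in $s$ whose value at $s_0$ is $\psi(v)\neq0$, so it has finitely many roots. For $s\in I$ and every $\kappa$,
\[
z(s)=\sum_{p\in P_\kappa^+}\bigl(\alpha_{\kappa,p}(s)-\alpha_{\kappa,p}(s_0)+\beta_{\kappa,p}\bigr)\,p ,
\]
and all coefficients tend to infinity along $I$. So for large $s\in I$ the vector $z=z(s)$ lies in $\mathbb{N}P_\kappa^+$ for all $\kappa$ and in no $\ker\psi$. Then $x_0+\lambda z\in c_\kappa+\mathbb{N}P_\kappa\subseteq S_\kappa$ for all $\kappa$ and all $\lambda\in\mathbb{N}$.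
\end{proof}

Lemma~\ref{lem:rays} says that $U$ is large. The affine pair says that $U$ is small: along a ray, the terms of the equation in Lemma~\ref{lem:relation} are exponential functions of $\lambda$, and a term can cancel only against terms with the same base.

\begin{proposition}\label{prop:main}
Let $G$ be a finitely generated $k$-$\mathcal{CF}$ group and let $(a,t)$ be an affine pair in $G$ with base $N$. If a clean word $u$ of length $\ell$ is a law of $N$, then $\ell\le2k(\nu(u)+1)$.
\end{proposition}

\begin{proof}
By (F2), $W=W(\langle a,t\rangle,\{a,t\})=L_1\cap\dots\cap L_k$ with each $L_\kappa$ context-free. In the notation of Section~\ref{sec:graph}, let $\mathcal{R}$ be the regular language of all words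
\[
\omega(g)=(t^{\sigma_0})^{g_0}a^{\epsilon_1}(t^{\sigma_1})^{g_1}a^{\epsilon_2}\cdots a^{\epsilon_\ell}(t^{\sigma_\ell})^{g_\ell},\qquad g\in\mathbb{N}^{\ell+1}.
\]
Consider the gsm with states $0,\dots,\ell$ and initial state $0$ which, in state $j$, writes $z_j$ and stays on reading $t^{\pm1}$, and writes nothing and moves to state $\min(j+1,\ell)$ on reading $a^{\pm1}$. It maps $\omega(g)$ to $z_0^{g_0}\cdots z_\ell^{g_\ell}$. The image of $L_\kappa\cap\mathcal{R}$ is context-free, so $S_\kappa=\{g:\omega(g)\in L_\kappa\}$ is stratified semilinear by Theorem~\ref{thm:GS}, and $S=\{g:\omega(g)\in W\}$ is the intersection of the $S_\kappa$.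

For integers $0<n_1<\dots<n_m$ the word $\omega(\gamma(n))$ is the right side of \eqref{eq:subst}, so it represents a value of $u$ in $N$, which is $1$. Thus $\gamma(n)\in S$. Let $U$ be the subspace given by Lemma~\ref{lem:rays}.

Define functionals $\pi_j(g)=\sum_{l<j}\sigma_lg_l$ for $0\le j\le\ell+1$; for $1\le j\le\ell$, $\pi_j(g)$ is the position of the cursor at the $j$-th letter $a^{\pm1}$ of $\omega(g)$. Let $\Phi$ be the set of nonzero functionals among the restrictions $(\pi_j-\pi_{j'})|_U$ with $1\le j<j'\le\ell$, and let $x_0,z$ be as in Lemma~\ref{lem:rays}. By the choice of $\Phi$,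
\begin{equation}\label{eq:generic}
\pi_j(z)=\pi_{j'}(z)\iff\pi_j|_U=\pi_{j'}|_U\qquad(1\le j,j'\le\ell).
\end{equation}
Lemma~\ref{lem:relation} applied to $\omega(x_0+\lambda z)$ gives, for every $\lambda\in\mathbb{N}$,
\[
0=\sum_{j=1}^\ell\epsilon_j\theta^{\pi_j(x_0)+\lambda\pi_j(z)}=\sum_{\rho}C_\rho\,(\theta^\rho)^\lambda,\qquad C_\rho=\sum_{j:\,\pi_j(z)=\rho}\epsilon_j\theta^{\pi_j(x_0)},
\]
where $\rho$ runs over the distinct integers among $\pi_1(z),\dots,\pi_\ell(z)$, say $b$ of them. Since $\theta$ is not a root of unity, the elements $\theta^\rho$ are distinct, so the Vandermonde matrix $((\theta^\rho)^\lambda)$ with $0\le\lambda<b$ is invertible and every $C_\rho$ is $0$. If a value $\rho$ were attained by a single $j$, then $C_\rho=\pm\theta^{\pi_j(x_0)}\ne0$. So each value is attained at least twice and $b\le\ell/2$. By \eqref{eq:generic}, at most $\ell/2$ distinct functionals occur among $\pi_1|_U,\dots,\pi_\ell|_U$.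

The coordinate functionals satisfy $g_l=\sigma_l(\pi_{l+1}-\pi_l)$, and $\pi_0=0$. Hence the dual of $U$ is spanned by $\pi_1|_U,\dots,\pi_\ell|_U$ and $\pi_{\ell+1}|_U$, which gives $\dim U\le\ell/2+1$. Therefore $\ell/2\le\operatorname{codim}U\le k(\nu(u)+1)$.
\end{proof}

If the base is abelian, the second word in Example~\ref{ex:nu} gives $2q\le4k$ for all $q\ge2$, which is impossible. This proves Theorem~\ref{thm:C} for abelian bases, and so for the three groups of affine maps in Section~\ref{sec:pairs}.

\section{Laws with few non-crossing cycles}\label{sec:laws}

Not every long law is useful. The word $[x_1,x_2][x_3,x_4]\cdots[x_{2h-1},x_{2h}]$, with $[x,y]=xyx^{-1}y^{-1}$, is a clean law of abelian groups of length $4h$, but each commutator contributes a cycle of two consecutive steps, so $\nu\ge h$. Indeed its space $V$ is defined by $g_{4i+1}=g_{4i+2}$ and $g_{4i+2}=g_{4i+3}$ for $0\le i<h$ and $\sum_j\sigma_jg_j=0$, and three stacks check these equations whatever $h$ is. What made Example~\ref{ex:nu} work is that the variables return in the order in which they first appeared, the worst order for a stack. We iterate this pattern, with blocks in place of letters.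

\begin{lemma}\label{lem:blocks}
Let $r$ be a clean word of length $L$, let $q\ge2$, $e\ge1$ and $\eta_1,\dots,\eta_e\in\{\pm1\}$, and let $r^{(1)},\dots,r^{(q)}$ be copies of $r$ in pairwise disjoint sets of variables. Then
\[
w=\prod_{c=1}^{e}\,(r^{(1)})^{\eta_c}(r^{(2)})^{\eta_c}\cdots(r^{(q)})^{\eta_c}
\]
is a clean word of length $eqL$, and
\[
\frac{\nu(w)}{|w|}\le\frac{\nu(r)}{L}+\frac1L+\frac{e-1}{2q}.
\]
\end{lemma}

\begin{proof}
The word $w$ is a concatenation of $eq$ blocks $(c,i)$, in lexicographic order, where block $(c,i)$ is $(r^{(i)})^{\eta_c}$. Each block is clean, and consecutive blocks have different indices $i$ because $q\ge2$, so $w$ is clean. An inner step of $w$ is either one of the $eq-1$ \emph{junctions} between consecutive blocks or one of the $L-1$ inner steps of a block; an inner step of block $(c,i)$ joins two labels of the $i$-th set of variables.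

Consider a family of pairwise disjoint, pairwise non-crossing cycles of inner steps of $w$. At most $eq-1$ of them contain a junction. Any other cycle is connected and each of its steps joins labels of the same set of variables, so all its steps lie in blocks with one index $i$. The cycles contained in a single block form an admissible family for $r$ or $r^{-1}$, so there are at most $\nu(r)$ per block and at most $eq\,\nu(r)$ in all.

Each remaining cycle has steps in two blocks $(c,i)$ and $(c',i)$ with $c<c'$; assign to it one such pair $(c,c')$. Two cycles with the same pair and indices $i<i'$ would cross, since the blocks occur in the order $(c,i),(c,i'),(c',i),(c',i')$. So all cycles with a given pair have the same index $i$. They are disjoint and each uses an inner step of block $(c,i)$, so there are at most $L-1$ of them. Altogether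
\[
\nu(w)\le eq\,\nu(r)+(eq-1)+\frac{e(e-1)}{2}(L-1),
\]
and division by $eqL$ gives the bound.
\end{proof}

\begin{proposition}\label{prop:laws}
Let $N\in\mathfrak{X}$ and $\delta>0$. Then $N$ has a clean law $u$ with $\nu(u)+1\le\delta|u|$.
\end{proposition}

\begin{proof}
Let $N=N_0\ge N_1\ge\dots\ge N_d=1$ with $N_j\trianglelefteq N_{j-1}$ and each $N_{j-1}/N_j$ abelian or of finite exponent. Fix $q\ge2$. We define clean words $r_0,\dots,r_d$ such that all values of $r_j$ in $N$ lie in $N_j$. Let $r_0=x_1\cdots x_q$; starting with a word of length $q$ keeps the term $1/L$ of Lemma~\ref{lem:blocks} small. Given $r=r_{j-1}$, let $r_j$ be the word $w$ of Lemma~\ref{lem:blocks} with the following data. If $N_{j-1}/N_j$ is abelian, take $e=2$ and $(\eta_1,\eta_2)=(1,-1)$; a value of $r_j$ is then $y_1\cdots y_qy_1^{-1}\cdots y_q^{-1}$ with $y_i\in N_{j-1}$, which is trivial in $N_{j-1}/N_j$. Otherwise let $e$ be the exponent of $N_{j-1}/N_j$ and take all $\eta_c=1$; a value of $r_j$ is then $(y_1\cdots y_q)^e$ with $y_i\in N_{j-1}$, which lies in $N_j$. So $r_d$ is a law of $N$.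

Let $E\ge1$ be an upper bound for the numbers $e$ used; it does not depend on $q$. All $r_j$ have length at least $q$ and $\nu(r_0)=0$, so each of the $d$ steps increases $\nu/\text{length}$ by at most $1/q+(E-1)/(2q)$. Hence
\[
\frac{\nu(r_d)+1}{|r_d|}\le\frac{d(E+1)}{2q}+\frac1q ,
\]
which is at most $\delta$ for large $q$.
\end{proof}

For a solvable group of derived length at most $d$ only the first construction is needed, and $r_d$ lies in the $d$-th derived subgroup of the free group.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose $G$ is $k$-$\mathcal{CF}$ and contains an affine pair with base $N\in\mathfrak{X}$. Take $\delta<1/(2k)$ and $u$ as in Proposition~\ref{prop:laws}. Proposition~\ref{prop:main} gives $|u|\le2k(\nu(u)+1)\le2k\delta|u|<|u|$, a contradiction.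
\end{proof}

\section{Finding affine pairs}\label{sec:finding}

We recall the facts to be used. A group $Q_0$ is \emph{polycyclic} if it has a finite subnormal series with cyclic factors; lifting generators of the factors gives $\tau_1,\dots,\tau_n$ with $Q_0=\langle\tau_1\rangle\cdots\langle\tau_n\rangle$. Finitely generated abelian groups are polycyclic, and so are extensions of polycyclic groups by polycyclic groups. Virtually polycyclic groups are finitely presented. If $G$ is finitely generated and $G/M$ is finitely presented, then $M$ is the normal closure in $G$ of a finite set. Finite-index subgroups of finitely generated groups are finitely generated. A finitely generated module $Y$ over a commutative Noetherian ring $\Lambda$ has a chain of submodules $0=Y_0<\dots<Y_h=Y$ with $Y_j/Y_{j-1}\cong\Lambda/\mathfrak{p}_j$ and $\mathfrak{p}_j$ prime.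

\begin{proposition}\label{prop:find}
Let $G$ be a finitely generated group and $M\trianglelefteq G$ with $G/M$ virtually polycyclic. If $M/M'$ is not finitely generated as an abelian group, then $G$ contains an affine pair whose base lies in $M$.
\end{proposition}

\begin{proof}
Let $Q=G/M$ and $A=M/M'$, written additively. Conjugation makes $A$ a $\mathbb{Z}Q$-module, because $M$ acts trivially on $A$. As $M$ is the normal closure of a finite set, there is a finitely generated subgroup $B\le A$ with $A=\sum_{\xi\in Q}\xi B$.

An affine pair involves one element $t$, so we first show that a single element of $Q$ is responsible for the failure of finite generation. Write $Q=\langle\tau_1\rangle\cdots\langle\tau_n\rangle E$, where $E$ is a finite right transversal of a polycyclic subgroup of finite index. Put $B_n=\sum_{\xi\in E}\xi B$ and $B_{j-1}=\sum_{s\in\mathbb{Z}}\tau_j^sB_j$. Then $B_n$ is finitely generated and $B_0=A$ is not, so for some $j$ the group $B_j$ is finitely generated, by $b_1,\dots,b_r$ say, and $B_{j-1}$ is not. Let $\Lambda=\mathbb{Z}[T^{\pm1}]$ act on $A$ with $T$ acting as $\tau=\tau_j$. Then $B_{j-1}=\Lambda b_1+\dots+\Lambda b_r$, so some $Y=\Lambda b_i$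 is not finitely generated as an abelian group.

To reach a field we pass to a section of $Y$ that is an integral domain. The ring $\Lambda$ is Noetherian, being a quotient of a polynomial ring in two variables over $\mathbb{Z}$. Take a chain $0=Y_0<\dots<Y_h=Y$ as above. Some factor $Y_e/Y_{e-1}\cong R=\Lambda/\mathfrak{p}_e$ is not finitely generated as an abelian group, since otherwise $Y$ would be. Let $K$ be the field of fractions of $R$ and let $\theta$ be the image of $T$, a unit of $R$. The powers $\theta^i$, $i\in\mathbb{Z}$, generate $R$ additively, so $\theta^s=1$ with $s\ge1$ would make $R$ finitely generated. Thus $\theta$ is not a root of unity.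

Choose $y\in Y_e$ mapping to $1\in R$, an element $a\in M$ with image $y$ in $A$, and $t\in G$ with image $\tau$ in $Q$. The base $N$ lies in $M$, and the image of $t^iat^{-i}$ in $A$ is $T^iy\in Y_e$. So $N$ maps into $Y_e$, and the composite $\varphi\colon N\to Y_e\to R\subseteq K$ sends $t^iat^{-i}$ to $\theta^i$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Every subgroup of $M$ lies in $\mathfrak{X}$, so by Theorem~\ref{thm:C} there is no affine pair in $G$ with base in $M$. Proposition~\ref{prop:find} shows that $A=M/M'$ is finitely generated.

Suppose that $t\in G$ has an eigenvalue $\theta$ on the finite-dimensional space $A\otimes\mathbb{C}$ that is not a root of unity; $\theta\ne0$ as $t$ acts invertibly. An eigenvector of the transpose is a nonzero functional $\Psi$ on $A\otimes\mathbb{C}$ with $\Psi(t\cdot v)=\theta\Psi(v)$. The elements $x\otimes1$ span, so there is $a\in M$ with $\Psi(aM'\otimes1)\ne0$, and after scaling $\Psi$ this value is $1$. The homomorphism $\varphi(y)=\Psi(yM'\otimes1)$ on $N=\langle t^iat^{-i}:i\in\mathbb{Z}\rangle\le M$ satisfies $\varphi(t^iat^{-i})=\theta^i$. So $(a,t)$ is an affine pair with base in $M$, a contradiction.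
\end{proof}

For the sufficiency in Theorems~\ref{thm:A} and~\ref{thm:B}, let $k\ge1$ and let $G$ have a finite-index subgroup $\mathbb{Z}^r$ with $r\le k$. The group $\mathbb{Z}^k$ is $k$-$\mathcal{CF}$ by (F1), and (F2) passes this to its subgroup $\mathbb{Z}^r$ and then to $G$. A finitely generated virtually abelian group has a finitely generated abelian subgroup of finite index, and hence a finite-index subgroup $\mathbb{Z}^r$ for some $r$; it is therefore poly-$\mathcal{CF}$. It remains to prove necessity.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $G$ be finitely generated, solvable and poly-$\mathcal{CF}$, with derived series $G^{(0)}=G$, $G^{(i+1)}=[G^{(i)},G^{(i)}]$ and $G^{(d)}=1$. We show by induction on $i$ that $G/G^{(i)}$ is polycyclic. For $i=0$ it is trivial. If $G/G^{(i)}$ is polycyclic, Corollary~\ref{cor:D} applies to the solvable group $M=G^{(i)}$ and shows that $G^{(i)}/G^{(i+1)}$ is finitely generated abelian, so $G/G^{(i+1)}$ is polycyclic. Hence $G=G/G^{(d)}$ is polycyclic, and by (F3) it is virtually abelian.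
\end{proof}

\begin{remark}
Affine pairs alone cannot replace (F3), because a nilpotent group contains none. In an affine pair $\varphi(tyt^{-1})=\theta\varphi(y)$ for $y\in N$, as both sides are homomorphisms in $y$ that agree on the generators of $N$. So $\varphi(tyt^{-1}y^{-1})=(\theta-1)\varphi(y)$, and the $c$-fold commutator $[t,[t,\dots,[t,a]]]$ has image $(\theta-1)^c\ne0$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $G$ be finitely generated, virtually solvable and $k$-$\mathcal{CF}$. A solvable subgroup of finite index is finitely generated, $k$-$\mathcal{CF}$ by (F2), and so virtually abelian by Theorem~\ref{thm:A}. Hence $G$ has a finite-index subgroup $\mathbb{Z}^r$. If $r\ge k+1$, then $\mathbb{Z}^{k+1}$ is a subgroup of $G$ and is $k$-$\mathcal{CF}$ by (F2), contrary to (F4). So $r\le k$. The last sentence of the theorem follows, since a poly-$\mathcal{CF}$ group is $k$-$\mathcal{CF}$ for some $k$.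
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ginsburg}
Ginsburg, \emph{The Mathematical Theory of Context-Free Languages}.

\bibitem{GS}
Ginsburg and Spanier, \emph{Bounded ALGOL-like languages}, Trans. AMS 113 (1964).

\bibitem{talk}
\emph{Solvable poly-context-free groups},
\texttt{http://www.stevens.edu/algebraic/GTI/\allowbreak Files/\allowbreak 2013-12-05-talk-Brough.pdf}

\end{thebibliography}
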